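# Topological subdivisions never lower the $h$-vector of a Cohen–Macaulay complex

## 1. A sum over facets whose poles cancel

Throughout, complexes are finite, $|F|$ is the number of vertices of a face $F$, and $|\Sigma|$ is the geometric realization of a complex $\Sigma$. Let $\Sigma$ be a simplicial complex of dimension $d-1$ with $d\ge 1$. In these notes "facet" always means $(d-1)$-face and "ridge" means $(d-2)$-face; for $d=1$ the only ridge is $\emptyset$. Fix a total order on the vertices. If $E=F\setminus\{w\}$, let $\epsilon(F,E)=\pm1$ be the sign of the permutation that takes $F$ in order to ($w$, followed by $E$ in order). The augmented oriented chain complex $\tilde C_*$ has boundary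
$$\partial[F]=\sum_{w\in F}\epsilon(F,F\setminus w)\,[F\setminus w].$$

Let $L$ be a field, and to each vertex $v$ attach a vector $a_v\in L^d$. Assume the vectors are in *general position*: any at most $d$ of them are linearly independent. If $G$ is a facet, the $a_v$ with $v\in G$ form a basis, so a variable vector $y=(y_1,\dots,y_d)$ can be written
$$y=\sum_{v\in G}x_v^G\,a_v ,$$
where each coordinate $x_v^G$ is a linear form in $P=L[y_1,\dots,y_d]$. Put $\det_G=\det(a_v)_{v\in G}$ (columns in order) and $N_G=\prod_{v\in G}x_v^G$. The formula $x_v\leftrightarrow x_v^G$ identifies $L[G]:=L[x_v:v\in G]$ with $P$.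

Let $A=L[\Sigma]$ be the Stanley–Reisner ring: the polynomial ring in the $x_v$ modulo the monomials $x_F=\prod_{v\in F}x_v$ of nonfaces $F$. For $f\in A$ let $f_G$ be its image in $L[G]=P$ (set $x_v=0$ for $v\notin G$). The object of this talk is the following sum.

**Definition (residue pairing).** Let
$$\Omega=\Omega_\Sigma=\Big\{(p_G)_G\in\prod_G L[G]\ :\ \sum_{G\supset E}\epsilon(G,E)\,p_G|_E=0\ \text{ for every ridge }E\Big\},$$
where $p_G|_E\in L[E]$ is obtained by setting $x_w=0$ for the vertex $w$ of $G\setminus E$. For $f\in A$ and $p\in\Omega$ put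
$$\langle f,p\rangle=\sum_G\frac{f_G\,p_G}{\det_G N_G}\in\mathrm{Frac}(P).$$

A constant tuple lies in $\Omega$ exactly when it is a cycle, so the elements of $\Omega$ are "cycles with polynomial coefficients". The module $\Omega$ does not depend on the vectors $a_v$; the pairing does.

**Example 1.** Let $\Sigma$ be the boundary of a triangle, $d=2$, with $a_1=(1,0)$, $a_2=(0,1)$, $a_3=(-1,-1)$. On $12$ the coordinates are $x_1=y_1$, $x_2=y_2$, and $\det=1$. On $13$ they are $x_1=y_1-y_2$, $x_3=-y_2$, and $\det=-1$. On $23$ they are $x_2=y_2-y_1$, $x_3=-y_1$, and $\det=1$. The cycle $\mu=[12]-[13]+[23]$ gives $p=(1,-1,1)\in\Omega_0$. Then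
$$\langle 1,\mu\rangle=\frac1{y_1y_2}-\frac1{(y_1-y_2)y_2}+\frac1{(y_1-y_2)y_1}=0,\qquad \langle x_1^2,\mu\rangle=\frac{y_1}{y_2}-\frac{y_1-y_2}{y_2}=1 .$$
The poles cancel. In the same way $\langle x_2^2,\mu\rangle=\frac{y_2}{y_1}-\frac{y_2-y_1}{y_1}=1$ and $\langle x_3^2,\mu\rangle=-\frac{y_2}{y_1-y_2}+\frac{y_1}{y_1-y_2}=1$, and each $\langle x_ix_j,\mu\rangle$ with $i\ne j$ has a single nonzero term, equal to $1$. So the $3\times3$ matrix $\big(\langle x_i,x_j\mu\rangle\big)$ has all entries $1$ and has rank $1$. The $h$-vector of this complex (defined in the next section) is $(1,1,1)$, and $h_1=1$.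

This is what the pairing is for. We will see that it takes values in $P$, and that for a Cohen–Macaulay complex its rank as a pairing between $A_i$ and $\Omega_{d-i}$ is the number $h_i$. A comparison of two $h$-vectors then becomes a comparison of two ranks, and ranks behave well in limits: if a matrix depending on $\varepsilon$ becomes invertible at $\varepsilon=0$, it was already invertible for generic $\varepsilon$.

## 2. Subdivisions and the inequality $h(\Delta')\ge h(\Delta)$

**Definition ($h$-vector).** Let $\Delta$ have dimension $d-1$ and let $f_i$ be its number of $i$-dimensional faces, $f_{-1}=1$. The $h$-vector $(h_0,\dots,h_d)$ is defined by $\sum_{i=0}^d h_ix^{d-i}=\sum_{i=0}^d f_{i-1}(x-1)^{d-i}$, and $h(\Delta,x)=\sum_ih_ix^i$. For vectors of the same length, $h(\Delta')\ge h(\Delta)$ means $h_i(\Delta')\ge h_i(\Delta)$ for every $i$.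

For example, a simplex has $h(\Delta,x)=1$, and two disjoint edges, with $f=(1,4,2)$, have $(x-1)^2+4(x-1)+2=x^2+2x-1$, so $h=(1,2,-1)$.

**Definition (Cohen–Macaulay).** Fix a field $K$. The complex $\Delta$ is Cohen–Macaulay over $K$ if $K[\Delta]$ is a Cohen–Macaulay ring. By Reisner's criterion this is equivalent to $\tilde H_i(\mathrm{lk}_\Delta F;K)=0$ for every face $F$ (including $\emptyset$) and every $i<\dim\mathrm{lk}_\Delta F$.

The boundary of a triangle is Cohen–Macaulay. Two disjoint edges are not: $\tilde H_0\ne0$ while the dimension is $1$. Recall also that a Cohen–Macaulay complex is pure: all its maximal faces have dimension $d-1$.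

**Definition (subdivision).** A topological subdivision of $\Delta$ is a simplicial complex $\Delta'$ with a map $\sigma$ from the faces of $\Delta'$ to the faces of $\Delta$, with $\sigma^{-1}(\emptyset)=\{\emptyset\}$, such that for every nonempty $F\in\Delta$: (a) $\Delta'_F:=\{G\in\Delta':\sigma(G)\subseteq F\}$ is a subcomplex of $\Delta'$ homeomorphic to a ball of dimension $\dim F$; (b) $\sigma^{-1}(F)$ is exactly the set of interior faces of the ball $\Delta'_F$. We call $\sigma(G)$ the carrier of $G$. The subdivision is quasigeometric if there are no $G\in\Delta'$ and $F\in\Delta$ with $\dim F<\dim G$ such that the carrier of every vertex of $G$ is contained in $F$.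

**Example 2 (a subdivision that is not quasigeometric).** Let $\Delta$ be the full triangle on $1,2,3$, and let $\Delta'$ have facets $\{1,2,3\}$ and $\{1,2,4\}$. Let $\{4\},\{1,4\},\{2,4\}$ have carrier $\{1,2\}$; let the edge $\{1,2\}$ of $\Delta'$ and the two triangles have carrier $\{1,2,3\}$; and let every other face be its own carrier. Then $\Delta'_{\{1,2\}}$ is the path $1-4-2$, with interior faces $4,14,24$. The complexes $\Delta'_{\{1,3\}}$ and $\Delta'_{\{2,3\}}$ are single edges. Finally, $\Delta'_{\{1,2,3\}}$ is a disk with boundary the $4$-cycle $1-4-2-3$, whose interior faces are $12,123,124$. So (a) and (b) hold. All vertices of the triangle $G=\{1,2,4\}$ have carriers inside $F=\{1,2\}$, so the subdivision is not quasigeometric. Here $f(\Delta')=(1,4,5,2)$ and $h(\Delta')=(1,1,0,0)\ge(1,0,0,0)=h(\Delta)$.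

It is known that $h(\Delta')\ge h(\Delta)$ when $\Delta$ is Cohen–Macaulay and $\Delta'$ is quasigeometric. "A Survey of H-vectors and Local H-vectors" contains the conjecture that quasigeometricity can be dropped. The conjecture is true.

**Theorem 1.** Let $\Delta$ be a (finite) simplicial complex that is Cohen–Macaulay over $K$, and let $\Delta'$ be any topological subdivision of $\Delta$. Then $h_i(\Delta')\ge h_i(\Delta)$ for all $i$.

For $d=0$ we have $\Delta=\{\emptyset\}=\Delta'$, so we assume $d\ge1$ from now on.

Small dimensions can be done by counting. For $d=1$ every subdivision is trivial. For $d=2$ we have $h=(1,\,f_0-2,\,f_1-f_0+1)$; inserting $m$ new vertices on edges raises $h_1$ by $m$ and leaves $h_2$ unchanged. For $d=3$ let $\Delta$ be pure. Suppose the subdivision puts $m_e$ vertices inside the edge $e$ and $n_F$ vertices inside the triangle $F$. A triangulated disk with $n$ interior and $b$ boundary vertices has, by Euler's formula, $2n+b-2$ triangles and $3n+2b-3$ edges, hence $3n+b-3$ interior edges. Here $b=3+\sum_{e\subset F}m_e$. Therefore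
$$f_0'-f_0=\sum_em_e+\sum_Fn_F,\qquad f_1'-f_1=\sum_em_e+\sum_F\Big(3n_F+\sum_{e\subset F}m_e\Big).$$
Clearly $h_1=f_0-3$ does not drop. Since $h_2=f_1-2f_0+3$,
$$h_2(\Delta')-h_2(\Delta)=\sum_Fn_F+\sum_em_e(t_e-1)\ge0,$$
where $t_e\ge1$ is the number of triangles containing $e$. Finally $f_2'-f_2=\sum_F(2n_F+\sum_{e\subset F}m_e)$, and $h_3=f_2-f_1+f_0-1$ does not change.

So purity is enough for $d\le3$. It is not enough for $d=4$.

**Remark (some hypothesis is needed).** Let $\Lambda$ be two disjoint edges and $\Delta=2^{\{1,2\}}*\Lambda$. This is pure with $d=4$. The $h$-polynomial of a join is the product, so $h(\Delta,x)=1+2x-x^2$. Stellar subdivision of the edge $\{1,2\}$ is a geometric, hence quasigeometric, subdivision. It replaces $2^{\{1,2\}}$ by a path with two edges, whose $h$-polynomial is $1+x$, since $(x-1)^2+3(x-1)+2=x^2+x$. So $h(\Delta',x)=(1+x)(1+2x-x^2)=1+3x+x^2-x^3$, and $h_3$ drops from $0$ to $-1$. The link of $\{1,2\}$ in $\Delta$ is $\Lambda$, which is not Cohen–Macaulay.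

## 3. Vertices inside their carriers, and why they must be moved

The number $h_i$ of a Cohen–Macaulay complex is the dimension of $(k[\Delta]/\theta)_i$, where $\theta$ consists of the $d$ linear forms $\theta_j=\sum_u(a_u)_jx_u$ (Lemma 3 below). So one first tries to map $k[\Delta]/\theta$ into a similar quotient of $k[\Delta']$. Imitating geometry, place each vertex $v$ of $\Delta'$ inside its carrier: choose $c_{vu}\in k$ with $c_{vu}=0$ for $u\notin\sigma(\{v\})$, and put
$$a'_v=\sum_uc_{vu}a_u,\qquad \varphi_c(x_u)=\sum_vc_{vu}x_v .$$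
The carrier map preserves inclusions (checked in Section 5). So if $u\notin\sigma(G')$, then $\varphi_c(x_u)$ vanishes in $k[G']$. A nonface $F$ of $\Delta$ is not contained in $\sigma(G')$, so $\varphi_c(x_F)=0$ in every $k[G']$, and $\varphi_c:k[\Delta]\to k[\Delta']$ is a ring homomorphism. Moreover $\varphi_c(\theta_j)=\sum_v(a'_v)_jx_v=\theta'_j$, so $\varphi_c$ descends to the quotients.

The approach stops at the word "similar". For $k[\Delta']/\theta'$ to have dimension $h_i(\Delta')$ in degree $i$ we want $\theta'$ to be a system of parameters, and this forces the $a'_v$, $v\in G'$, to be independent for every face $G'$: otherwise the quotient $k[G']/\theta'$ of $k[\Delta']/\theta'$ is a polynomial ring in at least one variable. If $G'$ and $F$ violate quasigeometricity, the $|G'|$ vectors $a'_v$ all lie in the span of the $|F|<|G'|$ vectors $a_u$, $u\in F$. They are dependent for every choice of the $c_{vu}$. In Example 2, $a'_4$ lies in the plane spanned by $a_1$ and $a_2$, and so do $a'_1$ and $a'_2$.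

The way past this has two parts. First, choose one vertex $s(v)\in\sigma(\{v\})$ for each $v$, and put the vertices of $\Delta'$ not at $a_{s(v)}$ but near it:
$$a'_v=a_{s(v)}+\varepsilon b_v ,\qquad b_v\ \text{generic}.$$
For generic $\varepsilon$ these vectors are in general position, so the system of parameters is saved. The price is that $\varphi(\theta)\neq\theta'$, and the ring map no longer descends to the quotients. Second, therefore, do not compare quotients by a map. Compare them by the pairing of Section 1. Pull back both arguments, $f\mapsto\varphi(f)$ and $p\mapsto\psi(p)$, and show that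
$$\langle\varphi(f),\psi(p)\rangle'\longrightarrow\langle f,p\rangle\qquad(\varepsilon\to0).$$
Taking $f$'s and $p$'s for which the right side is an identity matrix of size $h_i(\Delta)$, the left side is invertible, and this gives $h_i(\Delta)$ independent classes on the $\Delta'$ side.

The danger is in the facets of $\Delta'$ that $s$ collapses, because $\det_{G'}\to0$ there. Here is why they do no harm, in the smallest case.

**Example 3.** Let $\Delta$ be the edge $\{1,2\}$ and $\Delta'$ the path $1-4-2$, with $s(4)=1$. The facet $\{1,4\}$ is collapsed. Write a generic vector $\tau$ as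
$$\tau=Y_1a'_1+Y_4a'_4=(Y_1+Y_4)(a_1+\varepsilon b_1)+\varepsilon Y_4(b_4-b_1).$$
So $X_1=Y_1+Y_4$ and $Z=\varepsilon Y_4$ are the coordinates of $\tau$ in the basis $a_1+\varepsilon b_1,\ b_4-b_1$. They stay finite as $\varepsilon\to0$, with nonzero limits. Hence $Y_4=Z/\varepsilon$ and $Y_1=X_1-Z/\varepsilon$ both have a pole of order exactly $1$, while $\det(a'_1,a'_4)=\varepsilon\det(a_1+\varepsilon b_1,b_4-b_1)$ has a zero of order exactly $1$. The denominator $\det\cdot Y_1Y_4$ has a pole of order $1$. The numerators that occur in the pairing are polynomials in $X_1$, which is finite. So the contribution of the collapsed facet tends to $0$.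

## 4. The pairing computes $h_i$

We return to the setting of Section 1. Put $\theta_j=\sum_v(a_v)_jx_v\in A$, and let $P=L[y_1,\dots,y_d]$ act on $A$ by $y_j\mapsto\theta_j$. In $L[G]=P$ we have $(\theta_j)_G=y_j$, so $f\mapsto f_G$ is $P$-linear.

**Step 1: the linear forms of ridges.** This step identifies the possible poles. For a ridge $E$ let $\ell_E(y)=\det(y,a_E)$, with the $a_v$, $v\in E$, in order. If $G=E\cup\{w\}$, substituting $y=\sum_{v\in G}x_v^Ga_v$ gives $\ell_E=x_w^G\det(a_w,a_E)$, and $\det_G=\epsilon(G,E)\det(a_w,a_E)$. Hence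
$$\det{}_G\cdot x_w^G=\epsilon(G,E)\,\ell_E. \tag{1}$$
The restriction $P=L[G]\to L[E]$, $x_w\mapsto 0$, sends $y$ to $\sum_{v\in E}x_va_v$. So it is the same map for all facets $G\supset E$, and its kernel is $(x_w^G)=(\ell_E)$. For distinct ridges $E,E'$ the forms $\ell_E,\ell_{E'}$ are not proportional: pick $w\in E'\setminus E$; then $\ell_{E'}(a_w)=0$ because a column repeats, while $\ell_E(a_w)=\det(a_w,a_E)\neq0$ by general position.

**Step 2: the poles cancel.**

**Lemma 1.** $\langle f,p\rangle\in P$ for $f\in A$, $p\in\Omega$. If $f\in A_i$ and $p\in\Omega_{d-i}$, then $\langle f,p\rangle\in L$, and it is $0$ if $f\in(\theta_1,\dots,\theta_d)A$.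

*Proof.* By (1), every $x_v^G$ is proportional to $\ell_{G\setminus v}$, so all denominators are products of forms $\ell_E$ up to constants. Fix a ridge $E$ and work in the local ring $P_{(\ell_E)}$. Terms with $G\not\supset E$ lie in it, because their denominators involve only forms $\ell_{E'}$ with $E'\ne E$. For $G=E\cup\{w\}$ we have $\det_GN_G=\epsilon(G,E)\,\ell_E\prod_{v\in E}x_v^G$ by (1), so the terms with $G\supset E$ sum to
$$\ell_E^{-1}\sum_{G\supset E}\epsilon(G,E)\,\frac{f_Gp_G}{\prod_{v\in E}x_v^G}.$$
For $v\in E$ the form $x_v^G$ is proportional to $\ell_{G\setminus v}$, and $G\setminus v\neq E$, so it is a unit in $P_{(\ell_E)}$. Modulo $\ell_E$ it becomes $x_v\in L[E]$, and $f_G$ becomes the image $f|_E$ of $f$ in $L[E]$, for every $G\supset E$. So the sum over $G$ becomes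
$$\frac{f|_E}{\prod_{v\in E}x_v}\sum_{G\supset E}\epsilon(G,E)\,p_G|_E=0 .$$
The sum is divisible by $\ell_E$, and $\langle f,p\rangle\in P_{(\ell_E)}$. This holds for every $E$. The reduced denominator of $\langle f,p\rangle$ in the UFD $P$ is a product of forms $\ell_E$, none of which can occur, so $\langle f,p\rangle\in P$.

If $f$ and $p$ are homogeneous, $\langle f,p\rangle$ is homogeneous of degree $\deg f+\deg p-d$. For $f\in A_i$, $p\in\Omega_{d-i}$ this is $0$, so the value is in $L$. If $f=\sum_j\theta_jg_j$ with $g_j\in A_{i-1}$, then $\langle f,p\rangle=\sum_jy_j\langle g_j,p\rangle$ and $\langle g_j,p\rangle\in P_{-1}=0$. $\square$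

**Step 3: there are no other functionals.** This step shows that $\Omega$ is large enough: every $P$-linear map $A\to P$ is a residue pairing.

**Lemma 2.** Let $\Sigma$ be pure. Then $A$ is a finite $P$-module, and every homogeneous $\lambda\in\mathrm{Hom}_P(A,P)$ of degree $-i$ equals $\langle\cdot,p\rangle$ for a unique $p\in\Omega_{d-i}$. Thus $\Omega\cong\mathrm{Hom}_P(A,P(-d))$.

*Proof.* $A$ has a basis of monomials supported on faces, and by purity every face lies in a facet. So $A\to\prod_GL[G]\cong\prod_GP$ is injective, and $A$ is finite over the Noetherian ring $P$.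

For a facet $G$ consider $x_G=\prod_{v\in G}x_v\in A$. Its $G$-component is $N_G$ and its other components vanish. Comparing components, $x_Gf=f_G\cdot x_G$, where $f_G\in P$ acts. Put $q_G=\lambda(x_G)$, so that $\lambda(x_Gf)=f_Gq_G$. Comparing components again,
$$\Big(\prod_HN_H\Big)f=\sum_G\Big(\prod_{H\neq G}N_H\Big)x_Gf .$$
Apply $\lambda$ and divide by $\prod_HN_H$: this gives $\lambda(f)=\sum_Gf_Gq_G/N_G=\langle f,p\rangle$ with $p_G=\det_Gq_G$. Its degree is $\deg x_G-i=d-i$. Uniqueness follows from $\langle x_G,p\rangle=p_G/\det_G$.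

It remains to see that $p\in\Omega$. For a ridge $E$ let $x_E=\prod_{v\in E}x_v$. Only facets containing $E$ contribute to $\lambda(x_E)$. After cancelling $\prod_{v\in E}x_v^G$, (1) gives
$$\lambda(x_E)=\ell_E^{-1}\sum_{G\supset E}\epsilon(G,E)\,p_G\in P .$$
So $\ell_E$ divides $\sum_{G\supset E}\epsilon(G,E)p_G$, that is, $\sum_{G\supset E}\epsilon(G,E)p_G|_E=0$. Conversely, for $p\in\Omega$ the map $\langle\cdot,p\rangle:A\to P$ is well defined by Lemma 1 and is $P$-linear. $\square$

**Step 4: dual bases.** This step turns the number $h_i$ into an identity matrix.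

**Lemma 3.** Let $\Sigma$ be Cohen–Macaulay over $L$. Then $\dim_L(A/\theta A)_i=h_i(\Sigma)=:h$, and there are $f_1,\dots,f_h\in A_i$ and $p_1,\dots,p_h\in\Omega_{d-i}$ with $\langle f_l,p_j\rangle=\delta_{lj}$.

*Proof.* $\Sigma$ is pure, so $A$ is finite over $P$ by Lemma 2. Thus $\theta_1,\dots,\theta_d$ is a linear system of parameters of the $d$-dimensional ring $A$, and a regular sequence because $A$ is Cohen–Macaulay. Then $A$ is a graded free $P$-module. Indeed, lift a homogeneous basis of $A/\theta A$ to elements of $A$. They generate $A$ by the graded Nakayama lemma, giving an exact sequence $0\to M\to F_0\to A\to0$ with $F_0$ graded free. Since $y_1,\dots,y_d$ is regular on $A$, the Koszul complex gives $\mathrm{Tor}_1^P(A,L)=0$. Hence $M\otimes L$ is the kernel of the isomorphism $F_0\otimes L\to A\otimes L$, so $M\otimes L=0$ and $M=0$.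

Counting monomials by their support, the Hilbert series of $A$ is $\sum_if_{i-1}x^i/(1-x)^i$. Replacing $x$ by $1/x$ in the definition of $h$ and multiplying by $x^d$ gives $h(\Sigma,x)=\sum_if_{i-1}x^i(1-x)^{d-i}$, so the series is $h(\Sigma,x)/(1-x)^d$. Freeness over $P$ gives $\dim_L(A/\theta A)_i=h_i(\Sigma)$. Let $f_1,\dots,f_h$ be the members of degree $i$ of the $P$-basis just constructed. The corresponding members of the dual basis of $\mathrm{Hom}_P(A,P)$ are homogeneous of degree $-i$, and Lemma 2 writes them as $\langle\cdot,p_j\rangle$ with $p_j\in\Omega_{d-i}$. $\square$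

## 5. Pulling back both arguments along a Sperner map

Let $\Delta$ be a pure $(d-1)$-dimensional complex and $\sigma$ a map from the faces of $\Delta'$ to those of $\Delta$, with $\Delta'_F=\{G\in\Delta':\sigma(G)\subseteq F\}$. Only the following will be used until Section 7.

**Condition (H).** $\sigma$ is inclusion-preserving, $\sigma^{-1}(\emptyset)=\{\emptyset\}$, and for every nonempty $F\in\Delta$, $\Delta'_F$ is a subcomplex with $\dim\Delta'_F\le\dim F$ and $\tilde H_*(\Delta'_F;K)=0$.

A topological subdivision satisfies (H). A ball is acyclic and has the right dimension. If $H\subseteq G\in\Delta'$ and $G\neq\emptyset$, then $\sigma(G)\ne\emptyset$ and $G$ lies in the subcomplex $\Delta'_{\sigma(G)}$. Hence so does $H$, that is, $\sigma(H)\subseteq\sigma(G)$.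

Under (H) we have $|\sigma(G')|\ge|G'|$ for all $G'\in\Delta'$, because $\dim G'\le\dim\Delta'_{\sigma(G')}\le\dim\sigma(G')$ when $G'\neq\emptyset$. So $\dim\Delta'\le d-1$, and every $(d-1)$-face of $\Delta'$ has a facet of $\Delta$ as carrier.

**Step 5: a chain map from $\Delta$ to $\Delta'$.** This step produces the coefficients with which facets of $\Delta'$ enter. We define $\lambda:\tilde C_*(\Delta;K)\to\tilde C_*(\Delta';K)$ with $\lambda[F]=z_F\in\tilde C_{|F|-1}(\Delta'_F)$ by induction on $|F|$. Put $z_\emptyset=[\emptyset]$. If $\lambda$ is defined on smaller faces, then $\lambda(\partial[F])$ is a chain in $\Delta'_F$, and $\partial\lambda(\partial[F])=\lambda(\partial\partial[F])=0$. By acyclicity choose $z_F$ with $\partial z_F=\lambda(\partial[F])$. Every face $G'$ of $\Delta'_F$ with $|G'|=|F|$ has $\sigma(G')\subseteq F$ and $|\sigma(G')|\ge|F|$, so $\sigma(G')=F$. Hence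
$$z_F=\sum\eta(G')[G'],\qquad\text{summed over }G'\text{ with }\sigma(G')=F,\ |G'|=|F| .$$
This defines $\eta(G')\in K$ for all $G'\in\Delta'$ with $|G'|=|\sigma(G')|$.

**Step 6: a simplicial map back.** For each vertex $v$ of $\Delta'$ choose a vertex $s(v)\in\sigma(\{v\})$. For $G'\in\Delta'$ we get $s(G')\subseteq\sigma(G')$, since $\sigma$ preserves inclusions. So $s(G')$ is a face and $s:\Delta'\to\Delta$ is simplicial. Moreover
$$s_\#\lambda=\mathrm{id}. \tag{2}$$
Indeed, $s_\#z_F$ is a chain of dimension $|F|-1$ in the simplex $2^F$, so $s_\#z_F=c_F[F]$. We have $c_\emptyset=1$, and for $F\neq\emptyset$, by induction, $c_F\,\partial[F]=\partial s_\#z_F=s_\#\lambda(\partial[F])=\partial[F]\ne0$, so $c_F=1$. In particular $z_F\neq0$, hence $\dim\Delta'_F=\dim F$ for nonempty $F$, and $\dim\Delta'=d-1$.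

**Example 2, continued.** Use the order $1<2<3<4$. Then $z_{12}=[14]-[24]$, since its boundary is $[2]-[1]$. Next, $z_{123}$ must have boundary $[23]-[13]+[14]-[24]$, and $z_{123}=[123]-[124]$ does. So $\eta(123)=1$ and $\eta(124)=-1$: the badly placed triangle enters with a negative sign. With $s(4)=1$ it is collapsed, and $s_\#z_{123}=[123]$, as (2) says.

**Step 7: pulling back ring elements and cycles.** Let $k\supseteq K$ be a field. For $G'\in\Delta'$ and a polynomial $q$ in the variables $x_u$, $u\in V(\Delta)$, let $s^*_{G'}q$ be the result of substituting $x_u\mapsto\sum_{v\in G',\,s(v)=u}x_v$. The rule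
$$\varphi:k[\Delta]\to k[\Delta'],\qquad x_u\mapsto\sum_{s(v)=u}x_v$$
is a well-defined ring homomorphism: if $F$ is a nonface of $\Delta$ and $G'\in\Delta'$, then $F\not\subseteq s(G')$ because $s(G')\in\Delta$, so some factor of the image of $x_F$ vanishes in $k[G']$; and an element of $k[\Delta']$ that vanishes in every $k[G']$ is $0$. For a facet $G'$ of $\Delta'$ the substitution kills $x_u$ unless $u\in s(G')\subseteq\sigma(G')$, hence $\varphi(f)_{G'}=s^*_{G'}(f_{\sigma(G')})$. For $p\in\Omega_\Delta$ put
$$\psi(p)_{G'}=\eta(G')\,s^*_{G'}\big(p_{\sigma(G')}\big)\qquad(G'\text{ a facet of }\Delta').$$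

**Lemma 4.** $\psi(p)\in\Omega_{\Delta'}$.

*Proof.* Let $E'$ be a ridge of $\Delta'$; then $|\sigma(E')|\ge d-1$.

Suppose first that $\sigma(E')=G$ is a facet. All facets $G'\supset E'$ have carrier containing $G$, hence equal to $G$, and $\psi(p)_{G'}|_{E'}=\eta(G')\,s^*_{E'}(p_G)$. So $\sum_{G'\supset E'}\epsilon(G',E')\psi(p)_{G'}|_{E'}$ equals $s^*_{E'}(p_G)$ times $\sum_{G'\supset E'}\epsilon(G',E')\eta(G')$, which is the coefficient of $[E']$ in $\partial z_G=\lambda(\partial[G])$. That chain is supported on faces with carrier strictly inside $G$, so the coefficient is $0$.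

Now suppose that $\sigma(E')=E$ is a ridge. A facet $G'\supset E'$ has as carrier a facet $G\supset E$. Since $s(E')\subseteq E$, the substitution $s^*_{E'}$ kills $x_u$ for $u\notin E$, and $\psi(p)_{G'}|_{E'}=\eta(G')\,s^*_{E'}(p_G|_E)$. For any facet $G\supset E$, the sum of $\epsilon(G',E')\eta(G')$ over the facets $G'\supset E'$ with carrier $G$ is the coefficient of $[E']$ in
$$\partial z_G=\sum_{w\in G}\epsilon(G,G\setminus w)\,z_{G\setminus w}.$$
Each $z_{G\setminus w}$ is supported on faces with carrier exactly $G\setminus w$, so only $G\setminus w=E$ contributes, and the coefficient is $\epsilon(G,E)\,\eta(E')$. (This also holds when there is no such $G'$; then both sides are $0$.) Summing over all facets $G\supset E$,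
$$\sum_{G'\supset E'}\epsilon(G',E')\psi(p)_{G'}|_{E'}=\eta(E')\,s^*_{E'}\Big(\sum_{G\supset E}\epsilon(G,E)\,p_G|_E\Big)=0.\qquad\square$$

## 6. Collapsed facets vanish as $\varepsilon\to0$

In this section, up to Proposition 6, $s:\Delta'\to\Delta$ may be any simplicial map of $(d-1)$-dimensional complexes. Let $k$ be the purely transcendental extension of $K$ generated by the entries of vectors $a_u$ ($u\in V(\Delta)$), $b_v$ ($v\in V(\Delta')$) and $\tau\in k^d$, all independent indeterminates. Let $\varepsilon$ be a further indeterminate. The ring $O=k[\varepsilon]_{(\varepsilon)}$ is a discrete valuation ring with residue field $k$; write $\mathrm{val}$ for its valuation. Put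
$$a'_v=a_{s(v)}+\varepsilon b_v\in k(\varepsilon)^d .$$
The $a_u$ are in general position. So are the $a'_v$: there are at least $d$ vertices in $\Delta'$, so any at most $d$ of the $a'_v$ extend to exactly $d$ of them, and the determinant of those has $\varepsilon^d$-coefficient $\det(b)\ne0$.

We will evaluate the pairing at $y=\tau$. For a facet $G'$ of $\Delta'$ let $Y_v\in k(\varepsilon)$, $v\in G'$, be the coordinates of $\tau$, that is $\sum_{v\in G'}Y_va'_v=\tau$, and let
$$X_u=\sum_{v\in G',\,s(v)=u}Y_v ,$$
which is $0$ if $u\notin s(G')$. These are the values at $\tau$ of the substituted variables in $s^*_{G'}$.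

**Step 8: the limit of one term.**

**Lemma 5.** All $X_u\in O$ and all $Y_v\neq0$. Let $q$ be a polynomial over $k$ in the $x_u$, and put $W=q(X)\big/\big(\det(a'_v)_{v\in G'}\prod_{v\in G'}Y_v\big)$.

(i) If $s$ is not injective on $G'$, then $W\in\varepsilon O$.

(ii) If $s$ is injective on $G'$, so that $G=s(G')$ is a facet, then $W\in O$ and
$$W\equiv\kappa(G')\,\frac{q(x^G(\tau))}{\det_GN_G(\tau)}\pmod\varepsilon .$$
Here $s_\#[G']=\kappa(G')[G]$, and $x^G(\tau)$ denotes the coordinates of $\tau$ in the basis $a_G$ (and $0$ for $u\notin G$).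

*Proof of (ii).* Modulo $\varepsilon$ we have $a'_v\equiv a_{s(v)}$, so $\det(a'_v)_{v\in G'}\equiv\kappa(G')\det_G\neq0$, a unit of $O$. By Cramer's rule $Y_v=X_{s(v)}\in O$ reduces to $x^G_{s(v)}(\tau)$. This is a nonzero linear form over $K(a)$ evaluated at the generic $\tau$, hence nonzero. So the denominator of $W$ is a unit and the congruence follows, since $\kappa(G')^{-1}=\kappa(G')$.

*Proof of (i).* We repeat Example 3 in general. Let $F=s(G')$, and for $u\in F$ let $m_u=|G'\cap s^{-1}(u)|\ge1$, so $\sum_um_u=d$. Choose a representative $v_u\in G'\cap s^{-1}(u)$ for each $u\in F$, and let $R'$ be the set of the other vertices of $G'$, so $|R'|=d-|F|$. For $v\in R'$ put $c_v=b_v-b_{v_{s(v)}}$. Consider the linear system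
$$\sum_{u\in F}X_u\,(a_u+\varepsilon b_{v_u})+\sum_{v\in R'}Z_v\,c_v=\tau \tag{3}$$
in unknowns $X_u$ and $Z_v$. At $\varepsilon=0$ its $d$ columns are the $a_u$ ($u\in F$) and $c_v$ ($v\in R'$). They are independent, as one sees by specializing all $b_{v_u}$ to $0$, when they become $d$ vectors of independent indeterminates. So the determinant of (3) is a unit of $O$, and (3) has a unique solution with $X_u,Z_v\in O$. Put
$$Y_v=Z_v/\varepsilon\ \ (v\in R'),\qquad Y_{v_u}=X_u-\sum_{v\in R',\,s(v)=u}Y_v\ \ (u\in F).$$
Then $\sum_{v\in G',\,s(v)=u}Y_v=X_u$, and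
$$\varepsilon\sum_{v\in G'}Y_vb_v=\sum_{u\in F}\Big(\varepsilon X_u-\sum_{v\in R',\,s(v)=u}Z_v\Big)b_{v_u}+\sum_{v\in R'}Z_vb_v=\sum_{u\in F}\varepsilon X_ub_{v_u}+\sum_{v\in R'}Z_vc_v .$$
Hence $\sum_{v\in G'}Y_va'_v=\sum_uX_ua_u+\varepsilon\sum_{v\in G'}Y_vb_v=\tau$ by (3). So these are the coordinates $Y_v$ and the sums $X_u$ defined before the lemma. In particular all $X_u\in O$.

Modulo $\varepsilon$, the $X_u$ and $Z_v$ become the coordinates of $\tau$ in a basis of $K(a,b)^d$. As $\tau$ is generic over $K(a,b)$, any nontrivial $K(a,b)$-linear combination of these reduced coordinates is nonzero in $k$. This gives all valuations: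

- for $v\in R'$, $Z_v$ is a unit, so $\mathrm{val}(Y_v)=-1$;
- if $m_u\ge2$, then $\varepsilon Y_{v_u}=\varepsilon X_u-\sum_{v\in R',\,s(v)=u}Z_v$ is a unit, because the sum is nonempty; so $\mathrm{val}(Y_{v_u})=-1$;
- if $m_u=1$, then $Y_{v_u}=X_u$ is a unit.

In particular all $Y_v\neq0$. For the determinant, subtract the column of $v_{s(v)}$ from that of $v$ for each $v\in R'$: since $a'_v-a'_{v_{s(v)}}=\varepsilon c_v$, the determinant of the $a'_v$ is, up to sign, $\varepsilon^{d-|F|}$ times the determinant of (3). Its valuation is $d-|F|=\sum_u(m_u-1)$. So the denominator of $W$ has valuation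
$$\sum_{m_u\ge2}(m_u-1)-\sum_{m_u\ge2}m_u=-\#\{u:m_u\ge2\}\le-1,$$
because $s$ is not injective on $G'$. Since $q(X)\in O$, we get $W\in\varepsilon O$. $\square$

**Step 9: the limit of the pairing.**

**Proposition 6.** Let $\Delta$ be pure of dimension $d-1$ and assume (H), with $s,\varphi,\psi$ as in Section 5. Let $\langle\,,\rangle$ be the pairing for $\Delta$ over $k$ with the vectors $a$, and $\langle\,,\rangle'$ the pairing for $\Delta'$ over $k(\varepsilon)$ with the vectors $a'$. For $f\in k[\Delta]_i$ and $p\in(\Omega_\Delta)_{d-i}$ (over $k$),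
$$\langle\varphi(f),\psi(p)\rangle'\in O,\qquad\langle\varphi(f),\psi(p)\rangle'\equiv\langle f,p\rangle\pmod\varepsilon .$$

*Proof.* By Lemma 4, $\psi(p)\in\Omega_{\Delta'}$, and by Lemma 1 both pairings are constants. So both may be computed by evaluating the defining rational functions at $y=\tau$. No denominator vanishes there: for $\Delta'$ by Lemma 5, and for $\Delta$ because $\tau$ is generic over $K(a)$. At $y=\tau$ the variables $x_v$, $v\in G'$, take the values $Y_v$, so $s^*_{G'}q$ takes the value $q(X)$. Hence the term of $\langle\varphi(f),\psi(p)\rangle'$ at a facet $G'$ with $\sigma(G')=G$ is $\eta(G')W$, with $W$ as in Lemma 5 for $q=f_Gp_G$, a polynomial in the $x_u$, $u\in G$. By Lemma 5 all terms lie in $O$, and modulo $\varepsilon$ only those $G'$ survive on which $s$ is injective. For these $s(G')=\sigma(G')$, since $s(G')\subseteq\sigma(G')$ and both have $d$ elements. So modulo $\varepsilon$ the sum is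
$$\sum_G\Big(\sum_{\sigma(G')=s(G')=G}\eta(G')\kappa(G')\Big)\frac{f_Gp_G}{\det_GN_G}(\tau).$$
The inner sum is the coefficient of $[G]$ in $s_\#z_G$, which is $1$ by (2). What is left is $\langle f,p\rangle$. $\square$

## 7. $\Delta'$ is again Cohen–Macaulay

To read off $h_i(\Delta')$ from Lemma 3 we need $\Delta'$ to be Cohen–Macaulay. This is the only place where the balls in the definition are used topologically.

**Lemma 7.** If $\Delta'$ is a topological subdivision of any complex $\Delta$, then $|\Delta'|\cong|\Delta|$.

*Proof.* Let $F\in\Delta$ be nonempty. The boundary of the triangulated ball $\Delta'_F$ is the subcomplex of its non-interior faces. By (b) these are the faces with carrier strictly inside $F$, so the boundary is $\bigcup_{F'\subsetneq F}\Delta'_{F'}$. Also $\Delta'_F\cap\Delta'_{F'}=\Delta'_{F\cap F'}$ by definition. By induction on $|F|$ we construct homeomorphisms $g_F:|\Delta'_F|\to|2^F|$ such that $g_F$ restricts to $g_{F'}$ for $F'\subset F$.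

For $|F|=1$ both sides are points. Let $|F|>1$. The maps $g_{F'}$, $F'\subsetneq F$, agree on intersections, because $g_{F'}$ and $g_{F''}$ both restrict to $g_{F'\cap F''}$. So they glue to a continuous surjection from the boundary of $|\Delta'_F|$ onto the boundary of $|2^F|$. It is injective. Indeed, each point of the source lies in the relative interior of a unique face of $\Delta'$; if $F'$ is the carrier of that face, the point lies in $|\Delta'_{F'}|\setminus\bigcup_{F''\subsetneq F'}|\Delta'_{F''}|$. The map $g_{F'}$ sends this set bijectively onto the relative interior of $F'$, and the relative interiors of different $F'$ are disjoint. A continuous bijection of compact Hausdorff spaces is a homeomorphism. Both $|\Delta'_F|$ and $|2^F|$ are balls with these boundaries, so after identifying each with the standard ball we may extend radially (coning) to a homeomorphism $g_F$. Finally, the $g_F$ for all $F\in\Delta$ glue to a homeomorphism $|\Delta'|\to|\Delta|$ by the same argument. $\square$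

**Lemma 8.** If $\Delta$ is Cohen–Macaulay over $K$ of dimension $d-1$, then so is every topological subdivision $\Delta'$. Both are Cohen–Macaulay over every extension field of $K$.

*Proof.* Let $\Sigma$ be a complex, $X=|\Sigma|$, and $p$ a point in the relative interior of a nonempty face $F$. Then
$$H_i(X,X\setminus p;K)\cong\tilde H_{i-|F|}(\mathrm{lk}_\Sigma F;K). \tag{4}$$
Indeed, by excision and deformation the left side is the homology of the closed star $2^F*\mathrm{lk}\,F$ relative to $\partial 2^F*\mathrm{lk}\,F$. The star is contractible, so this is $\tilde H_{i-1}(\partial2^F*\mathrm{lk}\,F)$, and joining with the sphere $\partial 2^F$ of dimension $|F|-2$ shifts reduced homology by $|F|-1$.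

For $\dim X=d-1$ consider the condition

(T) $\tilde H_i(X;K)=0$ and $H_i(X,X\setminus p;K)=0$ for all $p\in X$ and all $i<d-1$.

If $\Sigma$ is Cohen–Macaulay, it is pure, so $\dim\mathrm{lk}\,F=d-1-|F|$ for every $F$, and Reisner's criterion with (4) gives (T). Conversely, (T) and (4) give $\tilde H_j(\mathrm{lk}\,F)=0$ for all faces $F$ and all $j<d-1-|F|$. Since $\dim\mathrm{lk}\,F\le d-1-|F|$, Reisner's criterion holds. So the Cohen–Macaulay property depends only on the space $X$, and Lemma 7 gives the claim for $\Delta'$, whose dimension is $d-1$ by Step 6. For an extension field $K'\supseteq K$, $\tilde H_i(\,\cdot\,;K')=\tilde H_i(\,\cdot\,;K)\otimes_KK'$, and Reisner's criterion carries over. $\square$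

## 8. An invertible matrix: proof of Theorem 1

**Step 10: conclusion.** Let $k$ and $O$ be as in Section 6, with $s$ from Step 6, and put $h=h_i(\Delta)$. Since $\Delta$ is Cohen–Macaulay over $k$, Lemma 3 with the vectors $a_u$ gives $f_1,\dots,f_h\in k[\Delta]_i$ and $p_1,\dots,p_h\in(\Omega_\Delta)_{d-i}$ with $\langle f_l,p_j\rangle=\delta_{lj}$. By Proposition 6 the matrix
$$M=\big(\langle\varphi(f_l),\psi(p_j)\rangle'\big)_{l,j}$$
has entries in $O$ and reduces to the identity modulo $\varepsilon$. So $\det M\equiv1\pmod\varepsilon$, and $M$ is invertible over $k(\varepsilon)$.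

Let $A'=k(\varepsilon)[\Delta']$, and let $\theta'$ be the linear forms defined by the $a'_v$. By Lemma 1, each functional $\langle\cdot,\psi(p_j)\rangle'$ vanishes on $(\theta'A')_i$. If $\sum_lc_l\varphi(f_l)\in\theta'A'$ with $c_l\in k(\varepsilon)$, pairing with every $\psi(p_j)$ gives $\sum_lc_lM_{lj}=0$ for all $j$, so all $c_l=0$. Hence $\varphi(f_1),\dots,\varphi(f_h)$ are linearly independent in $(A'/\theta'A')_i$. By Lemma 8, $\Delta'$ is Cohen–Macaulay over $k(\varepsilon)$, and the $a'_v$ are in general position, so by Lemma 3 this space has dimension $h_i(\Delta')$. Therefore $h_i(\Delta')\ge h_i(\Delta)$. $\blacksquare$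

The remaining sections contain three further statements. They are not used above.

## 9. Acyclic pieces instead of balls, and the case of equality

**Theorem 2.** Let $\Delta$ be Cohen–Macaulay over $K$ of dimension $d-1$, and let $\sigma:\Delta'\to\Delta$ satisfy (H).

(i) If $\Delta'$ is Cohen–Macaulay over $K$, then $h(\Delta')\ge h(\Delta)$.

(ii) $h_1(\Delta')=h_1(\Delta)$ if and only if $\sigma$ is an isomorphism. In particular, in (i) and in Theorem 1, $h(\Delta')=h(\Delta)$ if and only if the subdivision is trivial.

*Proof.* (i) Sections 5, 6 and 8 used only (H) and the Cohen–Macaulay property of $\Delta$ and $\Delta'$; here the latter is assumed, so Lemma 7 is not needed.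

(ii) By Step 6, $\dim\Delta'_F=\dim F$ for nonempty $F$, and $\dim\Delta'=d-1$. So $h_1=f_0-d$ for both complexes. For a vertex $u$ of $\Delta$, the complex $\Delta'_{\{u\}}$ is acyclic of dimension $0$, hence a single vertex. So $h_1(\Delta')-h_1(\Delta)=f_0(\Delta')-f_0(\Delta)$ is the number of vertices of $\Delta'$ whose carrier has dimension at least $1$. Suppose it is $0$. Then each $\Delta'_F$ has exactly $|F|$ vertices and dimension $|F|-1$, hence is the full simplex on the vertices with carrier in $F$. For $G'\in\Delta'$ let $F\subseteq\sigma(G')$ be the set of carriers of its vertices. Then $G'$ is the full vertex set of $\Delta'_F$, so $G'\in\Delta'_F$, that is, $\sigma(G')\subseteq F$, and $\sigma(G')=F$. So $\sigma$ is induced by a bijection of vertices that identifies the faces of $\Delta'$ with those of $\Delta$. The converse is clear, and an equality of $h$-vectors includes the equality of $h_1$. $\square$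

## 10. Simplicial maps of nonzero degree

A $(d-1)$-dimensional complex $\Delta$ is Gorenstein* over $K$ (a $K$-homology sphere) if each link $\mathrm{lk}\,F$, including $F=\emptyset$, has the reduced homology over $K$ of a sphere of dimension $d-1-|F|$; the boundary of a triangle is an example. It is a textbook fact that then $k[\Delta]/\theta$ is Artinian Gorenstein with one-dimensional socle in degree $d$, for every field $k\supseteq K$ and every linear system of parameters $\theta$.

**Theorem 3.** Let $\Delta$ be a $(d-1)$-dimensional Gorenstein* complex over $K$, $\Delta'$ a $(d-1)$-dimensional Cohen–Macaulay complex over $K$, and $s:\Delta'\to\Delta$ a simplicial map with $s_*\neq0$ on $\tilde H_{d-1}(\,\cdot\,;K)$. Then $h(\Delta')\ge h(\Delta)$.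

*Proof.* For $d=0$ both complexes are $\{\emptyset\}$. Let $d\ge1$, let $\mu=\sum\mu_G[G]$ generate $\tilde H_{d-1}(\Delta;K)$, and let $\eta=\sum\eta(G')[G']$ be a cycle on $\Delta'$ with $s_\#\eta=c\mu$, $c\neq0$. Being cycles, $\mu\in\Omega_\Delta$ and $\eta\in\Omega_{\Delta'}$ are elements of degree $0$. Each $\Omega$ is a module over the Stanley–Reisner ring by $(gp)_G=g_Gp_G$, because $g_G|_E=g|_E$ for all $G\supset E$. The ring map $\varphi$ of Step 7 is defined for any simplicial map. With the notation of Section 6, we claim that for $f\in k[\Delta]_i$ and $g\in k[\Delta]_{d-i}$,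
$$\langle\varphi(f),\varphi(g)\eta\rangle'\in O,\qquad\langle\varphi(f),\varphi(g)\eta\rangle'\equiv c\,\langle f,g\mu\rangle\pmod\varepsilon .$$
As in Proposition 6, evaluate at $\tau$. The term at $G'$ is $\eta(G')W$, with $q$ a polynomial representing $fg$. By Lemma 5 only the $G'$ on which $s$ is injective survive, and those with $s(G')=G$ contribute the factor $\sum\eta(G')\kappa(G')=c\mu_G$ in front of $\frac{(fg)_G}{\det_GN_G}(\tau)$.

The functional $\langle\cdot,\mu\rangle$ on degree $d$ vanishes on $\theta k[\Delta]$ by Lemma 1, and it is not zero, since $\langle x_G,\mu\rangle=\mu_G/\det_G\ne0$ for some $G$. So it is a nonzero functional on the socle $(k[\Delta]/\theta)_d$. By the Gorenstein property $(f,g)\mapsto\langle f,g\mu\rangle=\langle fg,\mu\rangle$ is a perfect pairing between the degree $i$ and degree $d-i$ parts of $k[\Delta]/\theta$, so it has rank $h_i(\Delta)$ by Lemma 3. Choose $f_l,g_j$ for which the matrix $\big(\langle f_l,g_j\mu\rangle\big)$ is invertible of size $h_i(\Delta)$. Then $\big(\langle\varphi(f_l),\varphi(g_j)\eta\rangle'\big)$ has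 entries in $O$ and invertible reduction, and as in Step 10, $h_i(\Delta')=\dim(A'/\theta'A')_i\ge h_i(\Delta)$. $\square$

## 11. Buchsbaum complexes

A complex $\Delta$ is Buchsbaum over $K$ if it is pure and $\mathrm{lk}_\Delta F$ is Cohen–Macaulay for every nonempty $F\in\Delta$. Two disjoint edges are Buchsbaum but not Cohen–Macaulay. This section assumes graded local duality, Hochster's formula for local cohomology, and the language of derived functors.

**Theorem 4.** Let $\Delta$ be Buchsbaum over $K$. Then $h(\Delta')\ge h(\Delta)$ for every topological subdivision $\Delta'$.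

*Proof.* For a pure $\Sigma$ with general-position vectors over $L\supseteq K$, let $r_i(\Sigma)$ be the rank of the pairing $\langle\,,\rangle:A_i\times\Omega_{d-i}\to L$.

**Step A: $r_i(\Delta')\ge r_i(\Delta)$,** with the vectors $a'$ over $k(\varepsilon)$ and $a$ over $k$. Choose $f_l,p_j$ with $\big(\langle f_l,p_j\rangle\big)$ invertible of size $r_i(\Delta)$. Proposition 6 needs only that $\Delta$ is pure and (H). So $\big(\langle\varphi(f_l),\psi(p_j)\rangle'\big)$ has entries in $O$ and invertible reduction, and is itself invertible.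

**Step B: the rank in terms of $h$.** If $\Sigma$ is Buchsbaum over $L$ and $\beta_j=\dim\tilde H_j(\Sigma;L)$, then
$$h_m(\Sigma)=r_m(\Sigma)+\binom dm\sum_{i=1}^{\min(m,d-1)}(-1)^{m-i}\beta_{i-1}. \tag{5}$$
(For two disjoint edges: $h=(1,2,-1)$ and $\beta_0=1$, so (5) says $r=(1,0,0)$. Directly, the conditions at the four vertices force $p_G\in(N_G)$ for each edge $G$, so $\Omega_0=\Omega_1=0$ and $r_2=r_1=0$, while $p_G=N_G$ on one edge and $0$ on the other pairs with $1$ to $1/\det_G\neq0$, so $r_0=1$.)

Work with graded $P$-modules, $\mathfrak m=(y_1,\dots,y_d)$, $L=P/\mathfrak m$. Let $D=\mathrm{RHom}_P(A,P(-d))$ and $\omega=H^0(D)$, which is $\Omega$ by Lemma 2. By graded local duality, $H^j(D)$ is the graded dual of $H^{d-j}_{\mathfrak m}(A)$. Hochster's formula says $H^e_{\mathfrak m}(A)_{-\alpha}\cong\tilde H^{e-|F|-1}(\mathrm{lk}\,F;L)$ for $\alpha\ge0$ with support $F\in\Sigma$, and $H^e_{\mathfrak m}(A)$ vanishes in all other multidegrees. For $e<d$ and $F\neq\emptyset$ we have $e-|F|-1<d-1-|F|=\dim\mathrm{lk}\,F$, so the Buchsbaum property kills these terms.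 Hence for $1\le j\le d-1$, $H^j(D)$ is concentrated in degree $0$ and is isomorphic to $L^{\beta_{d-j-1}}$; and $H^d(D)=0$, since $\beta_{-1}=0$.

Let $T=\tau_{\ge1}D$ be the truncation, so there is a triangle $\omega\to D\to T\to$. Apply $\mathrm{RHom}_P(-,L(-d))$. Since $A$ has a finite free resolution, $\mathrm{RHom}_P(D,L(-d))\cong\mathrm{RHom}_P(D,P(-d))\otimes_P^{\mathbf L}L\cong A\otimes_P^{\mathbf L}L$, whose cohomology in degree $-n$ is $\mathrm{Tor}_n^P(A,L)$. As $\mathrm{Ext}_P^{<0}(\omega,L(-d))=0$, the long exact sequence gives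
$$\mathrm{Tor}_n^P(A,L)\cong\mathrm{Ext}_P^{-n}(T,L(-d))\quad(n\ge1),$$
$$0\to\mathrm{Ext}_P^0(T,L(-d))\to A\otimes_PL\to\mathrm{Hom}_P(\omega,L(-d)).$$
Under the biduality $A\cong\mathrm{RHom}_P(D,P(-d))$ an element $f$ acts on $\omega=\mathrm{Hom}_P(A,P(-d))$ by evaluation. So the last map is $f\mapsto(\lambda\mapsto\lambda(f)\bmod\mathfrak m)$. In degree $m$ it is the map $A_m\to\mathrm{Hom}_L(\Omega_{d-m},L)$ induced by the pairing, and has rank $r_m$.

To compute the groups $\mathrm{Ext}(T,L(-d))$ use the spectral sequence
$$\mathrm{Ext}_P^p(H^{-q}(T),L(-d))\Rightarrow\mathrm{Ext}_P^{p+q}(T,L(-d)).$$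
By the Koszul complex, $\mathrm{Ext}_P^p(L,L(-d))$ has dimension $\binom dp$ and is concentrated in internal degree $d-p$. Each $H^j(T)$ is a sum of copies of $L$ in degree $0$. Differentials preserve internal degree but change $p$, so they vanish. In internal degree $m$ only $p=d-m$ contributes, and total degree $-n$ requires $-q=j=d-m+n$, for which $\beta_{d-j-1}=\beta_{m-n-1}$. The condition $1\le j\le d-1$ reads $1\le m-n\le d-1$. Hence
$$\dim\mathrm{Ext}_P^{-n}(T,L(-d))_m=\binom dm\beta_{m-n-1}\quad\text{if }1\le m-n\le d-1,$$
and it is $0$ otherwise. Since $A$ has Hilbert series $h(\Sigma,x)/(1-x)^d$, we have $h_m=\sum_n(-1)^n\dim\mathrm{Tor}_n^P(A,L)_m$. By the exact sequences above, $\dim(A\otimes_PL)_m=r_m+\dim\mathrm{Ext}_P^0(T,L(-d))_m$, so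
$$h_m=r_m+\sum_{n\ge0}(-1)^n\dim\mathrm{Ext}_P^{-n}(T,L(-d))_m ,$$
and with $i=m-n$ this is (5).

**Step C: the correction terms agree.** By Lemma 7, $|\Delta'|\cong|\Delta|$. Also $\Delta'$ is pure, being a union of triangulated $(d-1)$-balls: each face of $\Delta'$ lies in $\Delta'_G$ for any facet $G$ containing its carrier. Since links in $\mathrm{lk}\,F$ are links of larger faces of the complex, (4) shows that a pure complex of dimension $d-1$ is Buchsbaum over $K$ if and only if the local homology of its space vanishes below dimension $d-1$ at every point. Hence $\Delta'$ is Buchsbaum with the same $\beta_j$. Both properties and the numbers $\beta_j$ are unchanged by field extension. By (5) and Step A, $h_m(\Delta')-h_m(\Delta)=r_m(\Delta')-r_m(\Delta)\ge0$. (For $d=0$ there is nothing to prove.) $\square$
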